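\title{Bowen's formula for singular-hyperbolic attractors of three-dimensional flows}

\begin{abstract}
Let $\Lambda$ be a singular-hyperbolic attractor of a $C^1$ vector field on a compact $3$-manifold, with one-dimensional stable bundle $E^s$. We prove that the Hausdorff dimension and the box dimension of $\Lambda$ both equal $2+\gamma$, where $\gamma$ is the unique zero of the pressure function $q\mapsto P_{\mathrm{top}}(q\log\|DX^1|E^s\|)$. Transitivity of $\Lambda$ and hyperbolicity of its singularities are not used. The upper bound is a covering argument with dynamical balls. For the lower bound we rescale the Poincar\'e maps by the speed of the flow, which makes them uniformly $C^1$ up to the singularities, and we build inside $\Lambda$ a family of Cantor sets of almost maximal dimension, one over each point of a two-dimensional rectangle.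
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $M$ be a compact Riemannian $3$-manifold without boundary, with distance $d$, and let $X$ be a $C^1$ vector field on $M$ with flow $X^t$. A point $x$ is \emph{singular} if $X(x)=0$ and \emph{regular} otherwise. A compact invariant set $\Lambda$ is an \emph{attractor} if it is transitive (it contains a dense regular orbit) and $\Lambda=\bigcap_{t>0}X^t(\overline U)$ for some open neighborhood $U$ of $\Lambda$. It is \emph{singular-hyperbolic} if the singularities of $X$ in $\Lambda$ are hyperbolic and there are a continuous $DX^t$-invariant splitting $T_\Lambda M=E^s\oplus E^{cu}$ with $\dim E^s=1$, $\dim E^{cu}=2$, and constants $K\ge1$, $\lambda>0$ such that for all $x\in\Lambda$ and $t\ge0$: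
\begin{enumerate}
\item[(i)] $\|DX^t|E^s_x\|\cdot\|DX^{-t}|E^{cu}_{X^t(x)}\|\le Ke^{-\lambda t}$ \quad(domination);
\item[(ii)] $\|DX^t|E^s_x\|\le Ke^{-\lambda t}$ \quad(uniform contraction);
\item[(iii)] $|\det DX^t|E^{cu}_x|\ge K^{-1}e^{\lambda t}$ \quad(volume expansion).
\end{enumerate}
Thus $E^s$ is contracted, and contracted more strongly than any vector of $E^{cu}$. In $E^{cu}$ only areas are required to grow. The plane $E^{cu}$ contains the direction of the flow (Lemma~\ref{lem:Xcu}), and near a singularity the speed $|X|$ changes exponentially fast, so (iii) does not force uniform expansion of any single direction.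

For a continuous function $\psi:\Lambda\to\mathbb R$ the \emph{topological pressure} is
\[
P_{\mathrm{top}}(\psi)=\sup_\mu\Big\{h_\mu(X^1)+\int\psi\,d\mu\Big\},
\]
where $\mu$ runs over the $X^1$-invariant Borel probability measures on $\Lambda$ and $h_\mu(X^1)$ is the metric entropy of the time-one map. Put
\[
\varphi(x)=\log\|DX^1|E^s_x\|,\qquad p(q)=P_{\mathrm{top}}(q\varphi),\qquad h_{\mathrm{top}}=h_{\mathrm{top}}(X^1|_\Lambda)=p(0).
\]
Since $E^s$ is one-dimensional, $\varphi=\log|\det DX^1|E^s|$. Conjecture~10.8 of \cite{Araujo} asserts that, as for a hyperbolic attractor on a surface, the Hausdorff dimension of every singular-hyperbolic attractor on a $3$-manifold satisfies \emph{Bowen's formula}: it equals $2+\gamma$, where $p(\gamma)=0$. We prove this under the following weaker hypotheses, which every singular-hyperbolic attractor satisfies.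

\medskip
\noindent\textbf{(H)} $\Lambda\ne\emptyset$ is compact and invariant, $\Lambda=\bigcap_{t>0}X^t(\overline U)$ for some open $U\supset\Lambda$, and $T_\Lambda M=E^s\oplus E^{cu}$ is a continuous invariant splitting with $\dim E^s=1$, $\dim E^{cu}=2$ that satisfies (i), (ii), (iii).

\begin{theorem}\label{thm:main}
Let $X$ be a $C^1$ vector field and assume {\rm(H)}. Then $p$ has a unique zero $\gamma\in\mathbb R$, the box dimension of $\Lambda$ exists, and
\[
\dim_H\Lambda=\dim_B\Lambda=2+\gamma,\qquad \gamma=\sup_\mu\frac{h_\mu(X^1)}{-\int\varphi\,d\mu},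
\]
\[
0<\frac{\lambda}{\max|\varphi|}\le\gamma\le\min\{1,h_{\mathrm{top}}/\lambda\}.
\]
In particular Conjecture~10.8 of \cite{Araujo} holds for all $C^1$ vector fields.
\end{theorem}

\subsection*{Why $2+\gamma$} The following count is heuristic; the paper makes it rigorous. Let $\mu$ be an ergodic measure with entropy $h$ and stable exponent $-\chi=\int\varphi\,d\mu$. At a fixed resolution there are about $e^{hn}$ typical orbit segments of length $n$. The points that stay close to one segment during the time interval $[0,n]$ form, at time $n$, a slab of thickness $\varrho=e^{-\chi n}$ in the direction $E^s$ and of size at most one in the two directions of $E^{cu}$. A slab costs $\varrho^{-2}$ cubes of side $\varrho$, and there are $\varrho^{-h/\chi}$ slabs. This suggests the dimension $2+h/\chi$ for the part of $\Lambda$ seen by $\mu$, and $2+\sup h/\chi=2+\gamma$ for $\Lambda$. The count is sharp only if $\Lambda$ fills the slabs in both directions of $E^{cu}$. Along the flow this is invariance. In the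 remaining direction it has to come from (iii) together with the fact that $\Lambda$ attracts, and this is the main part of the proof.

\begin{remark}[The hypotheses]\label{rem:hyp}
The upper bound $\overline{\dim}_B\Lambda\le2+\gamma$ uses only (i) and (ii). Volume expansion is used in Proposition~\ref{prop:entropy} and Lemma~\ref{lem:tempered}; the identity $\Lambda=\bigcap_{t>0} X^t(\overline U)$ is used in Proposition~\ref{prop:entropy} and Lemma~\ref{lem:inside}. Neither can be dropped. A hyperbolic periodic orbit of saddle type satisfies (i)--(iii) with $E^{cu}=\mathbb RX\oplus E^u$; it has $p(0)=0$, so $\gamma=0$, and dimension $1$. A singularity with real eigenvalues $\lambda_2<\lambda_3\le\lambda_1<0$ satisfies everything in (H) except (iii); it has $\gamma=0$ and dimension $0$. The value $\gamma=1$ occurs: a transitive Anosov flow satisfies (H) with $\Lambda=U=M$ and $E^{cu}=\mathbb RX\oplus E^u$, and $\dim_HM=3$.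
\end{remark}

Section~\ref{sec:model} carries out the whole argument on a linear model. Section~\ref{sec:prelim} collects the ergodic theory that we use. Section~\ref{sec:entropy} shows $\gamma>0$, Section~\ref{sec:upper} proves the upper bound, and Sections~\ref{sec:scaled}--\ref{sec:lower} prove the lower bound.

\section{Dimension, and a linear model}\label{sec:model}

For a subset $A$ of a metric space and $D\ge0$, the Hausdorff measure is $\mathcal H^D(A)=\lim_{\varrho\to0}\inf\sum_i(\operatorname{diam}A_i)^D$, the infimum being over countable covers of $A$ by sets of diameter at most $\varrho$, and $\dim_HA=\inf\{D:\mathcal H^D(A)=0\}$. If $\mathcal N(A,\varrho)$ is the least number of sets of diameter at most $\varrho$ that cover $A$, then $\underline{\dim}_BA$ and $\overline{\dim}_BA$ are the $\liminf$ and the $\limsup$ of $\log\mathcal N(A,\varrho)/\log(1/\varrho)$ as $\varrho\to0$; their common value, if they agree, is $\dim_BA$. One has $\dim_H\le\underline{\dim}_B\le\overline{\dim}_B$, these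 numbers are monotone in $A$ and invariant under bi-Lipschitz maps, and they are at most $3$ for subsets of $M$.

\subsection*{The model} Let $R=[-1,1]^2$ with coordinates $(s,u)$, let $E$ be a set of $m\ge2$ letters, and let $0<a<1$. Cut the $u$-interval into $m$ equal intervals with centers $u_z$, $z\in E$, and let $V_z\subset R$ be the corresponding strips. Define
\[
T_z:V_z\to R,\qquad T_z(s,u)=\big(as+s_z,\ m(u-u_z)\big),
\]
where the numbers $s_z$ are such that the intervals $[s_z-a,s_z+a]$ lie in $[-1,1]$ and are pairwise disjoint. Think of the $T_z$ as the branches of the return map to a cross-section of a flow with return time one. This is a model for the local picture and not a smooth attractor. Orbits are coded by sequences in $m$ letters, so the entropy is $\log m$; each step contracts $s$ by $a$, so $\varphi=\log a$. The role of $p$ is played by $\log m+q\log a$, whose zero is $\gamma=\log m/\log(1/a)$.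

For a word $w=(z^1,\dots,z^k)$ let $H_w$ be the image of $T_{z^1}\circ\dots\circ T_{z^k}$. Since $T_z\big(V_z\cap(I\times[-1,1])\big)=(aI+s_z)\times[-1,1]$ for every interval $I\subset[-1,1]$, induction gives $H_w=I_w\times[-1,1]$ with $|I_w|=2a^k$, and the $m^k$ intervals of level $k$ are disjoint. The points with an infinite backward orbit form the set $\mathcal K\times[-1,1]$, where $\mathcal K=\bigcap_k\bigcup_{|w|=k}I_w$. With the flow direction added, the model of $\Lambda$ is $\mathcal A=\mathcal K\times[-1,1]\times[-1,1]$.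

The upper bound is the count of the introduction: $\mathcal A$ lies in $m^k$ slabs $I_w\times[-1,1]^2$, each covered by at most $(a^{-k}+1)^2$ cubes of side $2a^k$, and $m^k=(a^{k})^{-\gamma}$. Hence $\overline{\dim}_B\mathcal A\le2+\gamma$. The lower bound $\dim_H\mathcal A\ge2+\gamma$ is the case $r=t_1=1$, $I_w(u)=I_w$ of the next lemma. We state the lemma with intervals that depend on $u$ in an arbitrary way, because in the general case the strips are curved and we have no regularity in $u$ at the scale of the intervals.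

\begin{lemma}\label{lem:slices}
Let $E$ be a finite set with $m\ge2$ elements and let $0<a<1$, $r>0$, $t_1>0$. Suppose that for every $u\in[-r,r]$ and every finite word $w$ in $E$ a compact interval $I_w(u)$ is given, with $I_\emptyset(u)=[-r,r]$, such that
\begin{enumerate}
\item[(a)] $I_{wz}(u)\subset I_w(u)$ for $z\in E$;
\item[(b)] $I_w(u)\cap I_{w'}(u)=\emptyset$ for $w\ne w'$ of equal length;
\item[(c)] $|I_w(u)|\ge2ra^{|w|}$, and $\max_{|w|=k}|I_w(u)|\to0$ as $k\to\infty$.
\end{enumerate}
Let $\mathcal K_u=\bigcap_k\bigcup_{|w|=k}I_w(u)$, $\mathcal A=\{(s,u,t):s\in\mathcal K_u,\ |u|\le r,\ |t|\le t_1\}$ and $q'=\log m/\log(1/a)$. Then $\mathcal H^{2+q'}(\mathcal A)>0$.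
\end{lemma}

\begin{proof}
Fix $u$. For $\underline z=(z^1,z^2,\dots)\in E^{\mathbb N}$ the intervals $I_{(z^1,\dots,z^k)}(u)$ decrease to a point $\pi_u(\underline z)\in\mathcal K_u$, and $\pi_u$ is continuous by (c). Let $\mu_u$ be the image under $\pi_u$ of the uniform product measure on $E^{\mathbb N}$. By (b), $\pi_u^{-1}(I_w(u))$ is the set of sequences that begin with $w$, so $\mu_u(I_w(u))=m^{-|w|}=a^{|w|q'}$. Let $I$ be an interval with $0<|I|<2r$, and let $k\ge0$ satisfy $2ra^{k+1}\le|I|<2ra^k$. If $I$ met three of the disjoint intervals of level $k$, it would contain the middle one, which is longer than $I$. So $I$ meets at most two of them, and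
\begin{equation}\label{eq:mass}
\mu_u(I)\le2a^{kq'}\le C|I|^{q'},\qquad C=2(2ra)^{-q'},
\end{equation}
with $C$ independent of $u$.

Suppose $\mathcal H^{2+q'}(\mathcal A)=0$ and let $\eta>0$. Then $\mathcal A$ is covered by countably many closed cubes $I_i^s\times I_i^u\times I_i^t$ with sides $\varrho_i\in(0,2r)$ and $\sum_i\varrho_i^{2+q'}<\eta$. For each $(u,t)\in[-r,r]\times[-t_1,t_1]$ the intervals $I_i^s$ with $u\in I^u_i$, $t\in I^t_i$ cover $\mathcal K_u$, so by \eqref{eq:mass}
\[
1\le\sum_i\mathbf 1_{I^u_i}(u)\,\mathbf 1_{I^t_i}(t)\,\mu_u(I^s_i)\le C\sum_i\mathbf 1_{I^u_i}(u)\,\mathbf 1_{I^t_i}(t)\,\varrho_i^{q'}.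
\]
The last expression is a Borel function of $(u,t)$, so no measurability of $u\mapsto\mu_u$ is needed. Integrating it gives $4rt_1\le C\sum_i\varrho_i^{2+q'}<C\eta$, which is false for small $\eta$.
\end{proof}

To prove the lower bound in general we shall find inside $\Lambda$ a nonlinear copy of this model with $\log m/\log(1/a)$ as close to $\gamma$ as we like. Three features of the model have to be earned: return maps that are close to linear although the orbits pass near singularities (Section~\ref{sec:scaled}); expansion of $u$, which holds only along typical orbits (Section~\ref{sec:returns}); and the fact that the constructed points belong to $\Lambda$ (Section~\ref{sec:lower}).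

\section{Entropy, pressure and the choice of an iterate}\label{sec:prelim}

\subsection*{Standard facts} Let $T$ be a continuous map of a compact metric space $Z$. Put $d_n(x,y)=\max_{0\le k<n}d(T^kx,T^ky)$ and $B_n(x,\varepsilon)=\{y:d_n(x,y)<\varepsilon\}$. A set is \emph{$(n,\varepsilon)$-separated} if $d_n\ge\varepsilon$ for any two distinct points of it. If $E$ is a maximal $(n,\varepsilon)$-separated subset of $S$, the balls $B_n(x,\varepsilon)$, $x\in E$, cover $S$. For continuous $\psi$ let $P(T,\psi)=\sup_\nu\{h_\nu(T)+\int\psi\,d\nu\}$ over $T$-invariant Borel probability measures $\nu$.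
\begin{enumerate}
\item[(E1)] Metric entropy satisfies $h_\nu(T^n)=nh_\nu(T)$, is invariant under conjugacy, and is affine in $\nu$; it is the average of the entropies of the ergodic components of $\nu$.
\item[(E2)] \emph{Variational principle} \cite[Ch.~9]{Walters}. The quantity
\[
P(T,\psi,\varepsilon)=\limsup_{n\to\infty}\frac1n\log\sup\Big\{\sum_{x\in E}e^{\sum_{k<n}\psi(T^kx)}:E\ (n,\varepsilon)\text{-separated}\Big\}
\]
is nonincreasing in $\varepsilon$, and $P(T,\psi)=\sup_{\varepsilon>0}P(T,\psi,\varepsilon)$. (If separation is defined by $d_n>\varepsilon$ the supremum is the same, because $d_n\ge\varepsilon$ implies $d_n>\varepsilon'$ for $\varepsilon'<\varepsilon$.) For $\psi=0$ this is the topological entropy $h_{\mathrm{top}}(T)$.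
\item[(E3)] \emph{Brin--Katok theorem.} If $\nu$ is ergodic with finite entropy, then for $\nu$-a.e.\ $x$, $\lim_{\varepsilon\to0}\liminf_n-\frac1n\log\nu(B_n(x,\varepsilon))=h_\nu(T)$.
\item[(E4)] If $\nu$ is ergodic and $\mathcal B$ is a Borel set, Birkhoff's theorem applied to $\mathbf 1_{\mathcal B}$ and integrated over $\mathcal B$ gives $\frac1n\sum_{k<n}\nu(\mathcal B\cap T^{-k}\mathcal B)\to\nu(\mathcal B)^2$.
\end{enumerate}
A Lipschitz map of $M$ with constant $L\ge1$ has finite topological entropy: an $(n,\varepsilon)$-separated set is $\varepsilon L^{-n}$-separated for $d$ and so has at most $C\varepsilon^{-3}L^{3n}$ points.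

\subsection*{The zero of the pressure} Since $E^s$ is one-dimensional, the norm of $DX^t$ on $E^s$ is multiplicative along orbits: $\varphi_n:=\sum_{k<n}\varphi\circ X^k=\log\|DX^n|E^s\|$.

\begin{lemma}\label{lem:zero}
The function $p$ has a unique zero $\gamma$, it is positive on $(-\infty,\gamma)$ and negative on $(\gamma,\infty)$, $\gamma=\sup_\mu h_\mu(X^1)/(-\int\varphi\,d\mu)$, and $0\le h_{\mathrm{top}}/\max|\varphi|\le\gamma\le h_{\mathrm{top}}/\lambda$.
\end{lemma}

\begin{proof}
By (ii), $\int\varphi\,d\mu=\frac1n\int\varphi_n\,d\mu\le\frac1n\log K-\lambda$ for all $n$, so $-\max|\varphi|\le\int\varphi\,d\mu\le-\lambda$ for every invariant $\mu$. Since $p(0)=h_{\mathrm{top}}$ is finite, $p$ is finite, and for $q<q'$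
\[
p(q)-(q'-q)\max|\varphi|\le p(q')\le p(q)-\lambda(q'-q).
\]
So $p$ is continuous, strictly decreasing and onto $\mathbb R$, which gives the unique zero and the signs. As $p(0)\ge0$ we have $\gamma\ge0$, and $q=0$, $q'=\gamma$ gives the bounds. Finally $q<\gamma$ if and only if $p(q)>0$, if and only if $q<h_\mu(X^1)/(-\int\varphi\,d\mu)$ for some $\mu$.
\end{proof}

\begin{lemma}\label{lem:Xcu}
$X(x)\in E^{cu}_x$ for all $x\in\Lambda$.
\end{lemma}

\begin{proof}
Let $v^s$ be the $E^s$-component of $X(x)$. The $E^s$-component of $X(X^{-t}x)=DX^{-t}X(x)$ is $DX^{-t}v^s$, whose norm is at least $K^{-1}e^{\lambda t}|v^s|$ by (ii). Since $X$ and the projection onto $E^s$ are bounded on $\Lambda$, $v^s=0$.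
\end{proof}

\subsection*{The iterate $f$} The constant $K$ obstructs one-step cone estimates, so we pass to an iterate. By continuity and compactness there is $c\in(0,1]$ with $\operatorname{dist}(e,E^{cu}_x)\ge c$ for all $x\in\Lambda$ and unit vectors $e\in E^s_x$. Fix an integer $N\ge1$ with
\begin{equation}\label{eq:N}
c^{-1}Ke^{-\lambda N}\le\tfrac18,\qquad\text{and put}\quad f=X^N,\qquad L=\sup_{|t|\le N}\sup_M\|DX^t\|\ge1 .
\end{equation}
From now on $d_n$, $B_n$ and separation refer to $f$. For $x\in\Lambda$ let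
\[
J_n(x)=\|Df^n|E^s_x\|,\qquad b(x)=\|Df^{-1}|E^{cu}_{fx}\|^{-1}.
\]
Then $J_n=\prod_{k<n}J_1\circ f^k$, $\log J_1=\varphi_N$, and $|Df_xv|\ge b(x)|v|$ for $v\in E^{cu}_x$. By (i) and \eqref{eq:N},
\begin{equation}\label{eq:Jb}
L^{-1}\le J_1(x)\le\tfrac c8\,b(x),\qquad b(x)\ge L^{-1}.
\end{equation}

\begin{lemma}\label{lem:Pf}
$P(f|_\Lambda,q\varphi_N)=Np(q)$ for all $q$. In particular $h_{\mathrm{top}}(f|_\Lambda)=Nh_{\mathrm{top}}$.
\end{lemma}

\begin{proof}
If $\mu$ is $X^1$-invariant, then $h_\mu(f)=Nh_\mu(X^1)$ and $\int\varphi_N\,d\mu=N\int\varphi\,d\mu$; this gives $\ge$. Given an $f$-invariant $\nu$, the measure $\mu=\frac1N\sum_{k<N}X^k_*\nu$ is $X^1$-invariant. Each $X^k$ commutes with $f$, so (E1) gives $h_\nu(f)=h_\mu(f)=Nh_\mu(X^1)$, and $\int\varphi_N\,d\nu=\sum_{k<N}\int\varphi\,dX^k_*\nu=N\int\varphi\,d\mu$. This gives $\le$.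
\end{proof}

\subsection*{Charts} Fix $\varrho_M>0$ such that every $\exp_y$ is a $2$-Lipschitz diffeomorphism from $\{|v|<\varrho_M\}$ onto the ball $B(y,\varrho_M)$. The maps $F_y=\exp_{fy}^{-1}\circ f\circ\exp_y$ are defined for $|v|<\varrho_M/L$, and $DF_y(0)=Df_y$. Since $f$ is $C^1$ and $M$ is compact, $\|DF_y(v)-Df_y\|\to0$ as $v\to0$, uniformly in $y$. Integrating along segments: for every $\eta>0$ there is $\varepsilon>0$ with
\begin{equation}\label{eq:F}
|F_y(v)-F_y(w)-Df_y(v-w)|\le\eta|v-w|\qquad(y\in M,\ |v|,|w|\le\varepsilon).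
\end{equation}
This is the only regularity of $f$ that we use. The letter $C$ denotes constants whose value may change; their dependence is stated where it matters.

\section{Positive entropy}\label{sec:entropy}

The lower bound starts from an ergodic measure that gives no mass to the singularities, and positive entropy provides one. The idea is that a small disk tangent to $E^{cu}$ stays near $\Lambda$ forever and its area grows exponentially, while the image of a dynamical ball can hold only a bounded area.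

\begin{proposition}\label{prop:entropy}
$h_{\mathrm{top}}\ge\lambda$. Hence $\gamma\ge\lambda/\max|\varphi|>0$.
\end{proposition}

The identity $\Lambda=\bigcap_{t>0}X^t(\overline U)$ speaks of backward orbits. We first turn it into a statement about forward orbits.

\begin{lemma}\label{lem:stable}
For every open $W$ with $\Lambda\subset W\subset U$ there is a neighborhood $V$ of $\Lambda$ with $X^t(V)\subset W$ for all $t\ge0$.
\end{lemma}

\begin{proof}
The compact sets $\bigcap_{0<t\le t'}X^t(\overline U)$ decrease to $\Lambda$ as $t'\to\infty$, so one of them lies in $W$: there is $t_0$ such that $x\in W$ whenever $X^{-t}x\in\overline U$ for $0<t\le t_0$. Since $\Lambda$ is compact and invariant, it has a neighborhood $V$ with $X^t(V)\subset W$ for $0\le t\le t_0$. Let $x\in V$ and suppose $t^*=\sup\{t:X^{[0,t]}(x)\subset W\}$ is finite. Then $t^*\ge t_0$ and $X^{t^*-t}x\in W\subset\overline U$ for $0<t\le t_0$. So $X^{t^*}x\in W$, and since $W$ is open the orbit stays in $W$ beyond $t^*$, a contradiction.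
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:entropy}]
In this proof $N$ is any integer that satisfies \eqref{eq:N}. Extend $E^s,E^{cu}$ continuously, not invariantly, to a compact neighborhood $U_0$ of $\Lambda$: extend the projection onto $E^s$ to a continuous field of endomorphisms, and near $\Lambda$ take the spectral subspaces of the eigenvalue near $1$ and of the eigenvalues near $0$. Write $v=v^s+v^{cu}$ and, for $\theta\in(0,1]$, $\mathcal C_\theta(y)=\{v\in T_yM:|v^s|\le\theta|v^{cu}|\}$.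

\emph{Cones.} A plane in $\mathcal C_\theta(y)$ is the graph of a linear map $E^{cu}_y\to E^s_y$ of norm at most $\theta$. By (iii) and uniform continuity of $(y,\Sigma)\mapsto|\det(Df_y|_\Sigma)|$, we can fix $\theta$ and a neighborhood $U_1\subset U_0$ of $\Lambda$ such that
\[
|\det(Df_y|_\Sigma)|\ge\Omega:=\tfrac1{2K}e^{\lambda N}\qquad\text{for all }y\in U_1\text{ and all planes }\Sigma\subset\mathcal C_\theta(y).
\]
For $x\in\Lambda$ and a unit vector $v\in\mathcal C_\theta(x)$ we have $|v^{cu}|\ge\frac12$, and by \eqref{eq:Jb}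
\[
\theta|(Df_xv)^{cu}|-|(Df_xv)^s|\ge\theta b(x)|v^{cu}|-J_1(x)\theta|v^{cu}|\ge\tfrac7{16}\theta L^{-1}.
\]
The left side is continuous in $(x,v)$, so after shrinking $U_1$ it is bounded below by a positive constant for $y,fy\in U_1$ and unit $v\in\mathcal C_\theta(y)$, and it stays positive if $Df_yv$ is perturbed by a vector of norm at most some $\eta>0$. Hence $Df_y\mathcal C_\theta(y)\subset\mathcal C_\theta(fy)$, and by \eqref{eq:F} there is $\varepsilon\in(0,\varrho_M/L)$ with
\begin{equation}\label{eq:cone}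
y,fy\in U_1,\ |v|,|w|\le\varepsilon,\ v-w\in\mathcal C_\theta(y)\ \Longrightarrow\ F_y(v)-F_y(w)\in\mathcal C_\theta(fy).
\end{equation}

\emph{Area.} Take an open $W$ with $\Lambda\subset W\subset U\cap U_1$ and $V$ as in Lemma~\ref{lem:stable}. Let $x_0\in\Lambda$ and let $D\subset V$ be the image under $\exp_{x_0}$ of a disk centered at $0$ in $E^{cu}_{x_0}$. As its radius tends to $0$, the tangent planes $T_yD$ and the directions of the vectors $\exp_y^{-1}y'-\exp_y^{-1}y''$, for $y,y',y''\in D$, converge uniformly to $E^{cu}_{x_0}$. We take the radius so small that they lie in $\mathcal C_\theta(y)$. Since $f^n(D)\subset W\subset U_1$ for all $n$, the tangent planes of $f^n(D)$ lie in the cones and $\operatorname{area}(f^nD)\ge\Omega^n\operatorname{area}(D)$. Let $y\in D$. Applying \eqref{eq:cone} along the orbit of $y$, any two points of $\exp_{f^ny}^{-1}f^n(D\cap B_n(y,\varepsilon))$ differ by a vector of $\mathcal C_\theta(f^ny)$. This set lies in the ball of radius $L\varepsilon$, and it is the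 image of its projection to $E^{cu}_{f^ny}$, a subset of a disk of bounded radius, under a $2$-Lipschitz map. So $f^n(D\cap B_n(y,\varepsilon))$ has area at most $C$, independent of $n$ and $y$. A maximal $(n,\varepsilon)$-separated subset of $D$ therefore has at least $C^{-1}\Omega^n\operatorname{area}(D)$ points.

\emph{Entropy.} The disk $D$ need not lie in $\Lambda$, so we use the variational principle to move the entropy to $\Lambda$. The set $Z=\overline{\bigcup_{t\ge0}X^t(D)}\subset\overline U$ is compact and forward invariant, and $h_{\mathrm{top}}(f|_Z)\ge\log\Omega$. An $f$-invariant probability measure on $Z$ gives full mass to each $f^n(Z)$, hence to $\bigcap_nf^n(Z)=\bigcap_{t>0}X^t(Z)\subset\Lambda$. By (E2) and Lemma~\ref{lem:Pf}, $Nh_{\mathrm{top}}=h_{\mathrm{top}}(f|_\Lambda)\ge\lambda N-\log2K$. Divide by $N$ and let $N\to\infty$. The bound on $\gamma$ follows from Lemma~\ref{lem:zero}.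
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
$\overline{\dim}_B\Lambda\le2+\gamma$.
\end{proposition}

Two things differ from the model. The slabs are curved, and for a $C^1$ map their thickness is known only up to a factor $e^{\delta n}$. Also, slabs of the same level have different thicknesses, so we stop each backward orbit when the thickness reaches a prescribed scale. On $T_xM$, $x\in\Lambda$, let $|v|_\circ=\max(|v^s|,|v^{cu}|)$ and $\mathcal C(x)=\{|v^s|\le|v^{cu}|\}$. From $c|v^s|\le\operatorname{dist}(v,E^{cu}_x)\le|v|$ we get $\frac12|v|\le|v|_\circ\le2c^{-1}|v|$. The next lemma says that $f^n(B_n(x,\varepsilon))$ is a slab.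

\begin{lemma}\label{lem:slab}
For every $\delta>0$ there is $\varepsilon>0$ such that for $x\in\Lambda$, $n\ge1$ and $y,y'\in B_n(x,\varepsilon)$, the vector $v_n=\exp^{-1}_{f^nx}f^ny-\exp^{-1}_{f^nx}f^ny'$ lies in $\mathcal C(f^nx)$ or satisfies $|v_n|_\circ\le e^{\delta n}J_n(x)$.
\end{lemma}

\begin{proof}
Let $v_k$, $0\le k\le n$, be the analogous differences at time $k$, and let $\eta=L^{-1}\min(\frac14,e^\delta-1)$. By \eqref{eq:F} there is $\varepsilon\le\min(c/4,\varrho_M/2L)$ with $|v_{k+1}-Df_{f^kx}v_k|_\circ\le\eta|v_k|_\circ$ for $k<n$, and $|v_0|_\circ\le2c^{-1}\cdot2\varepsilon\le1$. Write $b_k=b(f^kx)\ge4\eta$. If $v_k\in\mathcal C$, then by \eqref{eq:Jb}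
\[
|v^s_{k+1}|\le(\tfrac18b_k+\eta)|v_k^{cu}|\le(b_k-\eta)|v_k^{cu}|\le|v_{k+1}^{cu}|,
\]
so $v_{k+1}\in\mathcal C$. Hence if $v_n\notin\mathcal C$, then $v_k\notin\mathcal C$ and $|v_k|_\circ=|v_k^s|$ for all $k\le n$, and $|v_{k+1}^s|\le(J_1(f^kx)+\eta)|v_k^s|\le e^\delta J_1(f^kx)|v_k^s|$. Multiplying these inequalities gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
By (ii) there is $C_1$, depending only on $K,\lambda,N$, such that $J_n\le r$ on $\Lambda$ for some $n$ with $1\le n\le n_{\max}:=C_1(1+\log\frac1r)$, for every $r\in(0,1)$. Let $q>\gamma$, so that $q>0$ and $p(q)<0$. Let $0<\delta<1/C_1$ and let $\varepsilon$ be as in Lemma~\ref{lem:slab}. By (E2) and Lemma~\ref{lem:Pf}, the supremum of $\sum_{x\in E}J_n(x)^q$ over $(n,\varepsilon)$-separated $E\subset\Lambda$ has exponential growth rate at most $Np(q)<0$, and it is finite for each $n$. So there is $C$ with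
\begin{equation}\label{eq:sum}
\sum_{x\in E}J_n(x)^q\le C\qquad\text{for all }n\ge1\text{ and all }(n,\varepsilon)\text{-separated }E\subset\Lambda.
\end{equation}
Below, $C$ depends on $q,\delta,\varepsilon$ but not on $r$.

Let $r\in(0,1)$. For $y\in\Lambda$ let $n(y)\le n_{\max}$ be the least $n\ge1$ with $J_n(f^{-n}y)\le r$, and let $\Lambda_n=\{y\in\Lambda:n(y)=n\}$. If $x\in f^{-n}\Lambda_n$, then $J_n(x)=J_1(x)J_{n-1}(fx)$, and $J_{n-1}(fx)>r$ by minimality (for $n=1$ this factor is $1$). So $L^{-1}r<J_n(x)\le r$. Let $E_n$ be a maximal $(n,\varepsilon)$-separated subset of $f^{-n}\Lambda_n$. By \eqref{eq:sum}, $\#E_n\le CL^qr^{-q}$, and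
\[
\Lambda=\bigcup_{n\le n_{\max}}\Lambda_n\subset\bigcup_{n\le n_{\max}}\ \bigcup_{x\in E_n}f^n(B_n(x,\varepsilon)).
\]
Put $\bar r=e^{\delta n_{\max}}r=e^{C_1\delta}r^{1-C_1\delta}\ge r$, and let $r$ be so small that $\bar r\le1$. For $x\in E_n$ take in $\exp_{f^nx}^{-1}f^n(B_n(x,\varepsilon))$ a maximal subset whose distinct points have $|\cdot|_\circ$-distance greater than $\bar r$. Since $\bar r\ge e^{\delta n}J_n(x)$, Lemma~\ref{lem:slab} puts the differences of these points in $\mathcal C(f^nx)$, where $|v|_\circ=|v^{cu}|$. So their projections to the plane $E^{cu}_{f^nx}$ are at mutual distance greater than $\bar r$ in a disk of radius $2c^{-1}L\varepsilon$, and there are at most $C\bar r^{-2}\le Cr^{-2}$ of them. By maximality the $|\cdot|_\circ$-balls of radius $\bar r$ about them cover the set, so $f^n(B_n(x,\varepsilon))$ is covered by $Cr^{-2}$ sets of diameter at most $8\bar r$. Hence $\mathcal N(\Lambda,8\bar r)\le Cn_{\max}r^{-2-q}$. As $r\to0$, the number $8\bar r$ takes all small positive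 values, and $\log(1/\bar r)\sim(1-C_1\delta)\log(1/r)$. So $\overline{\dim}_B\Lambda\le(2+q)/(1-C_1\delta)$. Let $\delta\to0$, then $q\to\gamma$.
\end{proof}

\section{Poincar\'e maps rescaled by the speed of the flow}\label{sec:scaled}

To reduce the flow to a planar map as in the model, we follow a regular orbit $x,fx,f^2x,\dots$ and use the Poincar\'e maps between small sections normal to the flow. A typical orbit may come arbitrarily close to a singularity. There the direction of $X$ can turn by a definite angle over a distance comparable to $|X(x)|$, so the section at $x$ cannot be larger than that. On the other hand $X$ is Lipschitz, so over a distance $\varrho|X(x)|$ its direction turns by $O(\varrho)$. We therefore measure lengths at $x$ in units of $|X(x)|$.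

\subsection*{The linear cocycle} For regular $x\in\Lambda$ let $e_x=X(x)/|X(x)|$, $\mathcal N_x=X(x)^\perp$, let $\Pi_x:T_xM\to\mathcal N_x$ be the orthogonal projection, and put
\[
P^*_x=\frac{|X(x)|}{|X(fx)|}\,\Pi_{fx}Df_x|_{\mathcal N_x},\qquad\mathcal N^s_x=\Pi_xE^s_x,\qquad\mathcal N^u_x=E^{cu}_x\cap\mathcal N_x=\Pi_xE^{cu}_x .
\]
By Lemma~\ref{lem:Xcu} both $\mathcal N^s_x$ and $\mathcal N^u_x$ are lines. Since $Df_xX(x)=X(fx)$, we have $\Pi_{fx}Df_x\Pi_x=\Pi_{fx}Df_x$, so $P^*$ preserves both line fields; also $L^{-1}\le|X(x)|/|X(fx)|\le L$. For a unit vector $e\in E^s_x$ let $\beta(x)=|\Pi_xe|$. Since $\Pi_xe-e\in\mathbb RX(x)\subset E^{cu}_x$, we have $\operatorname{dist}(\Pi_xe,E_x^{cu})=\operatorname{dist}(e,E^{cu}_x)\ge c$. Hence $\beta(x)\in[c,1]$, and the sine of the angle between $\mathcal N^s_x$ and $\mathcal N^u_x$ is at least $c$. Choose unit vectors $e^s_x\in\mathcal N^s_x$, $e^u_x\in\mathcal N^u_x$, write $v=v_se^s_x+v_ue^u_x$, and put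
\[
|v|_*=\max(|v_s|,|v_u|),\qquad Q_x(\varrho)=\{v\in\mathcal N_x:|v|_*\le\varrho\},
\]
\[
C^u_\theta=\{|v_s|\le\theta|v_u|\},\qquad C^s_\theta=\{|v_u|\le\theta|v_s|\}.
\]
These do not depend on the signs of $e^s_x,e^u_x$, and $\frac12|v|\le|v|_*\le c^{-1}|v|$. With $\sigma(x)=\|P^*_x|\mathcal N^s_x\|$ and $\rho(x)=\|P^*_x|\mathcal N^u_x\|$ we have $P^*_xv=(\pm\sigma v_s,\pm\rho v_u)$, with signs that depend only on $x$.

\begin{lemma}\label{lem:sigmarho}
For every regular $x\in\Lambda$,
\[
\sigma(x)=J_1(x)\,\frac{\beta(fx)}{\beta(x)}\,\frac{|X(x)|}{|X(fx)|},\qquad\rho(x)=|\det Df|E^{cu}_x|\,\frac{|X(x)|^2}{|X(fx)|^2},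
\]
and $\sigma_0\le\sigma(x)\le\frac18$, $\sigma(x)\le\frac18\rho(x)$, where $\sigma_0=cL^{-2}$.
\end{lemma}

\begin{proof}
For unit $e\in E^s_x$, $|\Pi_{fx}Df_x\Pi_xe|=|\Pi_{fx}Df_xe|=J_1(x)\beta(fx)$; divide by $|\Pi_xe|=\beta(x)$ to get the formula for $\sigma$. In the orthonormal bases $(e_x,e^u_x)$ and $(e_{fx},e^u_{fx})$ the map $Df|E^{cu}_x$ is triangular with diagonal entries $|X(fx)|/|X(x)|$ and $\pm|\Pi_{fx}Df_xe^u_x|$, which gives the formula for $\rho$. Since $X(x)\in E^{cu}_x$, $|X(fx)|\ge b(x)|X(x)|$, so $\sigma\le c^{-1}J_1/b\le\frac18$ by \eqref{eq:Jb}; and $\sigma\ge L^{-1}cL^{-1}$. Finally $v=\Pi_{fx}Df_xe^u_x$ lies in $E^{cu}_{fx}$ and $\Pi_xDf^{-1}v=e^u_x$, so $1\le|v|/b(x)$ and $\sigma/\rho\le c^{-1}J_1/|v|\le c^{-1}J_1/b\le\frac18$.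
\end{proof}

\begin{example}\label{ex:lorenz}
Let $X=(\lambda_1x_1,\lambda_2x_2,\lambda_3x_3)$ with $\lambda_2<\lambda_3<0<\lambda_1$ and $\lambda_1+\lambda_3>0$. The $x_2$-axis and the $x_1x_3$-plane satisfy (i)--(iii). On the $x_3$-axis the speed is multiplied by $e^{\lambda_3N}$ under $f$ and $\mathcal N^u$ is the $x_1$-direction, so $\sigma=e^{(\lambda_2-\lambda_3)N}$ and $\rho=e^{(\lambda_1-\lambda_3)N}>1$. On the $x_1$-axis the speed is multiplied by $e^{\lambda_1N}$ and $\mathcal N^u$ is the $x_3$-direction, so $\sigma=e^{(\lambda_2-\lambda_1)N}$ and $\rho=e^{(\lambda_3-\lambda_1)N}<1$. Thus $P^*$ contracts $\mathcal N^s$ uniformly and keeps the domination, but it can contract $\mathcal N^u$ for a long time while an orbit leaves a singularity. The factor $|X(x)|^2/|X(fx)|^2$ telescopes along orbits, and this restores expansion on average (Lemma~\ref{lem:tempered}).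
\end{example}

\subsection*{The nonlinear maps} Let $\psi_x(v)=\exp_x(|X(x)|v)$ for regular $x$. We first project a uniform neighborhood of $0$ along the flow onto $\mathcal N_x$.

\begin{lemma}\label{lem:pr}
There is $\varrho_0>0$ such that for every regular $x\in\Lambda$ there are $C^1$ maps $\mathrm{pr}_x:\{v\in T_xM:|v|\le\varrho_0\}\to\mathcal N_x$ and $t_x:\{|v|\le\varrho_0\}\to\mathbb R$ with
\[
\psi_x(\mathrm{pr}_x(v))=X^{t_x(v)}\psi_x(v),\qquad|t_x(v)|\le2|v|,\qquad|\mathrm{pr}_x(v)|\le4|v|,
\]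
and $\|D\mathrm{pr}_x(v)-\Pi_x\|\to0$ as $v\to0$, uniformly in $x$.
\end{lemma}

\begin{proof}
Let $Y_x=\exp_x^*X$. Both $Y_x(v)$ and $DY_x(v)$ are continuous in $(x,v)$ on a compact disk bundle, so $\|DY_x\|\le L_1$ there. The field $\hat X_x=\psi_x^*X$ is given by $\hat X_x(v)=|X(x)|^{-1}Y_x(|X(x)|v)$. It is defined on a ball $|v|\le\varrho$ with $\varrho$ independent of $x$, and $\hat X_x(0)=e_x$, $\|D\hat X_x\|\le L_1$: the two factors $|X(x)|$ cancel in the derivative. Take $\varrho\le1/2L_1$, so that $|\hat X_x-e_x|\le\frac12$ on the ball, and put $\varrho_0=\varrho/4$. The local flow $\hat X^t_x$ of $\hat X_x$ moves at speed at most $\frac32$, so $\hat X_x^t(v)$ is defined for $|v|\le\varrho_0$, $|t|\le2\varrho_0$. It satisfies $\psi_x\hat X^t_x=X^t\psi_x$, and $\|D\hat X^t_x-\mathrm{Id}\|\le e^{L_1|t|}-1$ by Gronwall's inequality. The height $\langle\hat X^t_x(v),e_x\rangle$ has $t$-derivative $\langle\hat X_x,e_x\rangle\ge\frac12$ and absolute value at most $|v|$ at $t=0$. So it vanishes at a unique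 time $t_x(v)$ with $|t_x(v)|\le2|v|$, which is $C^1$ in $v$ by the implicit function theorem. Put $\mathrm{pr}_x(v)=\hat X_x^{t_x(v)}(v)\in\mathcal N_x$; then $|\mathrm{pr}_x(v)|\le|v|+\frac32\cdot2|v|$. Differentiating, with $A=D\hat X_x^{t}(v)$ at $t=t_x(v)$ and $\hat e=\hat X_x(\mathrm{pr}_x(v))$,
\[
D\mathrm{pr}_x(v)=A-\frac{\langle A\,\cdot\,,e_x\rangle}{\langle\hat e,e_x\rangle}\,\hat e .
\]
Here $\|A-\mathrm{Id}\|\le e^{2L_1|v|}-1$ and $|\hat e-e_x|\le4L_1|v|$, and $\Pi_x=\mathrm{Id}-\langle\,\cdot\,,e_x\rangle e_x$.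
\end{proof}

\begin{lemma}\label{lem:G}
There are $r_0,C_0>0$ such that for every regular $x\in\Lambda$ there are $C^1$ maps $G_x:\{v\in\mathcal N_x:|v|\le r_0\}\to\mathcal N_{fx}$ and $\tau_x$ with $G_x(0)=0$,
\[
\psi_{fx}(G_x(v))=X^{N+\tau_x(v)}\psi_x(v),\qquad|\tau_x(v)|\le C_0|v|,
\]
and $\|DG_x(v)-P^*_x\|\to0$ as $v\to0$, uniformly in $x$.
\end{lemma}

\begin{proof}
Let $\Phi_x=\psi_{fx}^{-1}\circ f\circ\psi_x$, that is, $\Phi_x(v)=|X(fx)|^{-1}F_x(|X(x)|v)$. Then $\Phi_x(0)=0$ and $D\Phi_x(v)=\frac{|X(x)|}{|X(fx)|}DF_x(|X(x)|v)$. Since $X$ is bounded and the ratio is at most $L$, this converges to $\frac{|X(x)|}{|X(fx)|}Df_x$ as $v\to0$, uniformly in $x$, and has norm at most $2L^2$ on a uniform ball. Take $G_x=\mathrm{pr}_{fx}\circ\Phi_x|_{\mathcal N_x}$, $\tau_x=t_{fx}\circ\Phi_x|_{\mathcal N_x}$, $C_0=4L^2$, and apply Lemma~\ref{lem:pr} and the chain rule.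
\end{proof}

On a box of uniform size the maps $G_x$ inherit the cones and, up to a factor $e^{\pm\alpha}$, the rates of $P^*_x$. We state this for differences of points, since the curves that we handle are only Lipschitz.

\begin{lemma}\label{lem:cones}
Let $0<\alpha\le\log2$ and $\eta=\frac1{100}(1-e^{-\alpha})\sigma_0$. There is $r_1\in(0,r_0/2]$ such that for regular $x\in\Lambda$, $v,w\in Q_x(r_1)$, $d=v-w$, $d'=G_x(v)-G_x(w)$, we have $|d'-P^*_xd|_*\le\eta|d|_*$, and:
\begin{enumerate}
\item[(a)] if $d\in C^u_{1/4}$, then $d'\in C^u_{1/16}$ and $|d'_u|\ge e^{-\alpha}\rho(x)|d_u|$;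
\item[(b)] if $d'\in C^s_{1/4}$, then $d\in C^s_{1/16}$ and $e^{-\alpha}\sigma(x)|d_s|\le|d'_s|\le\frac14|d_s|$;
\item[(c)] $G_x$ is injective on $Q_x(r_1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first estimate follows from Lemma~\ref{lem:G} and convexity of $Q_x(r_1)$. By Lemma~\ref{lem:sigmarho}, $\eta\le\sigma/200\le\rho/1600$, and $\sigma-\eta\ge e^{-\alpha}\sigma$, $\rho-\eta\ge e^{-\alpha}\rho$.

(a) Here $|d|_*=|d_u|$, so $|d'_s|\le(\frac\sigma4+\eta)|d_u|\le(\frac1{32}+\frac1{1600})\rho|d_u|\le\frac1{25}\rho|d_u|$ and $|d'_u|\ge(\rho-\eta)|d_u|\ge\frac{99}{100}\rho|d_u|$. The ratio is less than $\frac1{16}$.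

(b) Suppose $d\notin C^s_{1/16}$. Then $d_u\ne0$ and $|d|_*\le16|d_u|$, so
\[
\tfrac14|d'_s|\le\tfrac14(16\sigma+16\eta)|d_u|\le(\tfrac\rho2+4\eta)|d_u|<(\rho-16\eta)|d_u|\le|d'_u|,
\]
that is, $d'\notin C^s_{1/4}$. If $d\in C^s_{1/16}$, then $|d|_*=|d_s|$ and $|d'_s|$ lies between $(\sigma-\eta)|d_s|$ and $(\sigma+\eta)|d_s|\le2\sigma|d_s|\le\frac14|d_s|$.

(c) For $d\ne0$, $|P^*_xd|_*\ge\sigma|d|_*>\eta|d|_*$, so $d'\neq0$.
\end{proof}

\section{Returns to a rectangle}\label{sec:returns}

Fix $q$ with $0<q<\gamma$, which is possible by Proposition~\ref{prop:entropy}. In this section we construct a rectangle $R$ and branches $T_z:V_z\to R$, $z\in E$, as in the model. Each letter $z$ is a long orbit segment, typical for a measure with $h/\chi>q$, that starts and ends near one point $o$. The constants are chosen in the order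
\[
q,\quad\nu,\quad\alpha,\quad r_1,\quad\varepsilon,\quad o,\quad r,\quad\kappa,\quad n,\quad E.
\]

\subsection*{The measure and a uniformity block} Since $p(q)>0$, some $X^1$-invariant $\mu$ has $h_\mu(f)+q\int\varphi_N\,d\mu>0$, and by (E1) so does some $f$-ergodic component $\nu$ of $\mu$. Put $h=h_\nu(f)$ and $\chi=-\int\varphi_N\,d\nu$. By (ii), $-\chi=\frac1n\int\log J_n\,d\nu\le\frac1n\log K-\lambda N$ for all $n$, so $h>q\chi>0$. The set of singularities is invariant and consists of fixed points of $f$; if it had measure one, $h$ would be $0$. So $\nu$-almost every point is regular. Choose $\alpha>0$ with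
\[
\alpha\le\log2,\qquad3\alpha<\lambda N,\qquad2\alpha<h,\qquad\frac{h-2\alpha}{\chi+4\alpha}>q,
\]
and let $\eta,r_1$ be as in Lemma~\ref{lem:cones}.

\begin{lemma}\label{lem:tempered}
For $\nu$-a.e.\ $x$, $\ \liminf_{j\to\infty}\frac1j\sum_{i=1}^j\log\rho(f^{-i}x)\ge\lambda N>3\alpha$.
\end{lemma}

\begin{proof}
Let $g=\log|X|$. We do not know that $g$ is integrable, but $g\circ f^{-1}-g$ is bounded by $\log L$. By Birkhoff's theorem for $f^{-1}$, $(g\circ f^{-j}-g)/j$ converges a.e.\ to a constant. Some set $\{|g|\le C\}$ has positive measure, and by Poincar\'e recurrence almost every point of it returns to it under $f^{-j}$ for infinitely many $j$; so the constant is $0$. By Lemma~\ref{lem:sigmarho} and (iii),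
\[
\sum_{i=1}^j\log\rho(f^{-i}x)=\log|\det Df^j|E^{cu}_{f^{-j}x}|+2\big(g(f^{-j}x)-g(x)\big)\ge\lambda Nj-\log K-o(j).\qedhere
\]
\end{proof}

For $\varepsilon\in(0,1]$ let $\Gamma_\varepsilon$ be the set of regular $x\in\Lambda$ such that
\begin{align}
&\textstyle\prod_{i=1}^j\rho(f^{-i}x)\ge\varepsilon e^{3\alpha j}&&\text{for all }j\ge1,\label{eq:back}\\
&J_n(x)\ge e^{-n(\chi+\alpha)}\ \text{ and }\ \nu(B_n(x,\varepsilon))\le e^{-n(h-\alpha)}&&\text{for all }n\ge1/\varepsilon.\label{eq:forw}
\end{align}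
These sets are Borel (the function $x\mapsto\nu(B_n(x,\varepsilon))$ is lower semicontinuous) and increase as $\varepsilon$ decreases. By Lemma~\ref{lem:tempered}, by Birkhoff's theorem ($\frac1n\log J_n\to-\chi$ a.e.) and by (E3), $\bigcup_i\Gamma_{1/i}$ has full measure. Fix $\varepsilon$ with $\nu(\Gamma_\varepsilon)>0$, and fix $o\in\Gamma_\varepsilon$ in the support of $\nu|_{\Gamma_\varepsilon}$. Condition \eqref{eq:back} will be used at the end point of an orbit segment and \eqref{eq:forw} at its starting point.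

\subsection*{Transition maps} An orbit segment starts at a point $z$ near $o$, not at $o$, so we compare the sections at $z$ and at $o$. For $z\in\Lambda$ near $o$ choose $e^s_z,e^u_z$ continuous in $z$, and identify $\mathcal N_z$ with $\mathbb R^2$ by the coordinates $(s,u)=(v_s,v_u)$; we write $Q(\varrho)$ for the square $[-\varrho,\varrho]^2$. Let $\Psi_z=\psi_z^{-1}\circ\psi_o$, $\Theta_z=\mathrm{pr}_z\circ\Psi_z|_{\mathcal N_o}$ and $\vartheta_z=t_z\circ\Psi_z|_{\mathcal N_o}$, so that
\begin{equation}\label{eq:Theta}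
\psi_z(\Theta_z(v))=X^{\vartheta_z(v)}\psi_o(v).
\end{equation}

\begin{lemma}\label{lem:Theta}
There is $r_2>0$ such that for every $r\in(0,r_2]$ there is $\kappa>0$ with the following property. If $z\in\Lambda$ and $d(z,o)<\kappa$, then $\frac12\le|X(z)|/|X(o)|\le2$, and for $v,w\in Q(4r)$, $d=v-w$, $d'=\Theta_z(v)-\Theta_z(w)$,
\begin{equation}\label{eq:close}
|\Theta_z(v)-v|_*\le\tfrac r{100},\qquad|\vartheta_z(v)|\le34r,\qquad|d'-d|_*\le\tfrac1{100}|d|_*.
\end{equation}
Moreover $\Theta_z$ is injective on $Q(4r)$, its image contains $Q(3r)$, and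
\begin{align}
&d\in C^u_{1/8}\Rightarrow d'\in C^u_{1/4},\qquad d'\in C^u_{1/16}\Rightarrow d\in C^u_{1/8},\qquad\text{and the same for }C^s;\label{eq:Tcones}\\
&d\in C^s_{1/8}\Rightarrow\tfrac12|d_s|\le|d'_s|\le2|d_s|.\label{eq:Tratio}
\end{align}
\end{lemma}

\begin{proof}
Identify $T_zM$ with $\mathbb R^3$ by the continuous frame $(e^s_z,e^u_z,e_z)$; then $\Pi_z$ is the projection onto the first two coordinates. The map $\Psi_z(v)=|X(z)|^{-1}\exp_z^{-1}\exp_o(|X(o)|v)$ and its $v$-derivative are continuous in $(z,v)$ near $(o,0)$, and $\Psi_o=\mathrm{Id}$. So as $(z,v)\to(o,0)$ we have $\Psi_z(v)\to0$, $D\Psi_z(v)\to\mathrm{Id}$, and by Lemma~\ref{lem:pr} $D\Theta_z(v)=D\mathrm{pr}_z(\Psi_z(v))D\Psi_z(v)|_{\mathcal N_o}\to\mathrm{Id}$. Choose $r_2,\kappa_0>0$ such that for $d(z,o)<\kappa_0$ and $v\in Q(4r_2)$ the maps are defined, the bound on $|X(z)|$ holds, $\|D\Psi_z(v)\|\le2$, and $D\Theta_z(v)-\mathrm{Id}$ has $|\cdot|_*$-operator norm at most $\frac1{800}$. This gives the third estimate in \eqref{eq:close}.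 Given $r$, choose $\kappa\le\kappa_0$ with $|\Psi_z(0)|\le r$ and $|\Theta_z(0)|_*\le c^{-1}4|\Psi_z(0)|\le\frac r{200}$ for $d(z,o)<\kappa$. Then $|\Theta_z(v)-v|_*\le\frac r{200}+\frac{4r}{800}$ and $|\vartheta_z(v)|\le2|\Psi_z(v)|\le2(r+2\cdot8r)$ on $Q(4r)$.

Injectivity follows from the third estimate. For $w\in Q(3r)$ the map $v\mapsto w-(\Theta_z(v)-v)$ is a contraction of $Q(4r)$ into itself, and its fixed point satisfies $\Theta_z(v)=w$. If $d\in C^u_{1/8}$, then $|d|_*=|d_u|$, so $|d'_s|\le(\frac18+\frac1{100})|d_u|$ and $|d'_u|\ge\frac{99}{100}|d_u|$, whence $d'\in C^u_{1/4}$. From \eqref{eq:close}, $|d|_*\le\frac{100}{99}|d'|_*$ and $|d-d'|_*\le\frac1{99}|d'|_*$. If $d'\in C^u_{1/16}$, then $|d_s|\le(\frac1{16}+\frac1{99})|d'_u|$ and $|d_u|\ge\frac{98}{99}|d'_u|$, whence $d\in C^u_{1/8}$. Exchanging $s$ and $u$ gives the statements for $C^s$. If $d\in C^s_{1/8}$, then $|d'_s-d_s|\le\frac1{100}|d_s|$, which gives \eqref{eq:Tratio}.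
\end{proof}

\subsection*{The size $r$ and the alphabet $E$} Let $\|X\|=\max_M|X|$ and
\[
\Sigma_0=\frac83+\frac{2\varepsilon^{-1}}{1-e^{-2\alpha}},\qquad C_*=L(1+\|X\|)\big(68+2(C_0+1)\Sigma_0\big).
\]
The map $\Xi(s,u,t)=X^t\psi_o(se^s_o+ue^u_o)$ is $C^1$, and $D\Xi(0)$ has the linearly independent columns $|X(o)|e^s_o$, $|X(o)|e^u_o$, $X(o)$. So $\Xi$ is bi-Lipschitz near $0$. Choose $r\in(0,r_2]$ and $t_1>0$ such that $\Xi$ is bi-Lipschitz on $[-r,r]^2\times[-t_1,t_1]$ and
\begin{equation}\label{eq:r}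
5r/\varepsilon\le r_1,\quad C_*r\le\tfrac14,\quad2C_*r(1+\|X\|)<\varepsilon,\quad C_*r<\operatorname{dist}(\Lambda,M\setminus U),
\end{equation}
the last condition being void if $U=M$. Let $\kappa$ be given by Lemma~\ref{lem:Theta} and let $\mathcal B=\Gamma_\varepsilon\cap B(o,\kappa)$, so $\nu(\mathcal B)>0$. By (E4) there are arbitrarily large $n$ for which $S=\mathcal B\cap f^{-n}\mathcal B$ has $\nu(S)\ge\frac12\nu(\mathcal B)^2$. Let $E$ be a maximal $(n,\varepsilon)$-separated subset of $S$ and $m=\#E$. The balls $B_n(z,\varepsilon)$, $z\in E$, cover $S$, so \eqref{eq:forw} gives $m\ge\frac12\nu(\mathcal B)^2e^{n(h-\alpha)}$ if $n\ge1/\varepsilon$. Fix such an $n\ge1/\varepsilon$, so large that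
\begin{equation}\label{eq:n}
m\ge e^{n(h-2\alpha)}\ge2,\qquad6\varepsilon^{-1}e^{-2\alpha n}\le1,\qquad4^{-n}\le\tfrac1{200},\qquad e^{-2\alpha n}\le\tfrac c{16}.
\end{equation}
For $z\in E$ write $z_k=f^kz$. Since $z_n\in\Gamma_\varepsilon$, \eqref{eq:back} gives
\begin{equation}\label{eq:rho}
\prod_{i=k}^{n-1}e^{-\alpha}\rho(z_i)\ge\varepsilon e^{2\alpha(n-k)}\qquad(0\le k\le n).
\end{equation}
Since $z_0,z_n\in B(o,\kappa)$, the scaling factors at the two ends are comparable: Lemma~\ref{lem:sigmarho} and \eqref{eq:forw} give $\prod_{k<n}\sigma(z_k)=\frac{\beta(z_n)}{\beta(z_0)}\frac{|X(z_0)|}{|X(z_n)|}J_n(z)\ge\frac c4e^{-n(\chi+\alpha)}$, so by \eqref{eq:n}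
\begin{equation}\label{eq:sigma}
\tfrac14\prod_{k<n}e^{-\alpha}\sigma(z_k)\ge a:=e^{-n(\chi+4\alpha)}.
\end{equation}

\subsection*{The branches} Let $R=Q(r)\subset\mathcal N_o$. For $z\in E$ let $V_z$ be the set of $y\in R$ for which the points
\[
y_0=\Theta_z(y),\qquad y_{k+1}=G_{z_k}(y_k)
\]
satisfy $|y_k|_*\le r_1$ for $0\le k<n$ and $y_n\in\Theta_{z_n}(R)$, and put $T_z(y)=\Theta_{z_n}^{-1}(y_n)\in R$. The set $V_z$ is compact, and $T_z$ is continuous and injective on it by Lemmas~\ref{lem:cones}(c) and \ref{lem:Theta}. A \emph{$u$-curve} is a graph $\{(\bar s(u),u):|u|\le r\}$ with $|\bar s|\le r$ and $\operatorname{Lip}(\bar s)\le\frac18$; its differences lie in $C^u_{1/8}$. The next lemma is the analog of the identity $T_z(V_z\cap\{s=s_0\})=\{s=as_0+s_z\}$ in the model; see Figure~\ref{fig:strips}.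

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!40] (-0.58,-1)--(-0.46,-1)--(-0.40,1)--(-0.52,1)--cycle;
\fill[gray!40] (0.36,-1)--(0.48,-1)--(0.42,1)--(0.30,1)--cycle;
\draw (-1,-1) rectangle (1,1);
\draw[thick] (-1,0.28) .. controls (-0.3,0.36) and (0.3,0.38) .. (1,0.31);
\node[left] at (-1,0.28) {$\zeta$};
\node[below] at (-0.52,-1) {$V_z$};
\node[below] at (0.42,-1) {$V_{z'}$};
\draw[->] (-1.5,-1)--(-1.5,-0.6) node[above] {$s$};
\draw[->] (-1.5,-1)--(-1.2,-1) node[below] {$u$};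
\draw[->] (1.25,0)--(2.15,0) node[midway,above] {$T_z,\,T_{z'}$};
\begin{scope}[shift={(3.4,0)}]
\fill[gray!40] (-1,0.10)--(1,0.18)--(1,0.30)--(-1,0.22)--cycle;
\fill[gray!40] (-1,-0.18)--(1,-0.26)--(1,-0.14)--(-1,-0.06)--cycle;
\draw (-1,-1) rectangle (1,1);
\draw[thick] (-1,0.18)--(1,0.26);
\draw[thick] (-1,-0.10)--(1,-0.18);
\draw[dashed] (0.5,-1)--(0.5,1);
\node[below] at (0.5,-1) {$\ell_u$};
\node[right] at (1,0.26) {$H_z$};
\node[right] at (1,-0.20) {$H_{z'}$};
\end{scope}
\end{tikzpicture}
\caption{Schematic picture of two return branches on the square $R$, with the expanding coordinate $u$ horizontal and the contracting coordinate $s$ vertical. The branch $T_z$ maps the strip $V_z$ onto a thin strip $H_z$ that crosses $R$ from left to right, and it stretches the piece of a nearly horizontal curve $\zeta$ inside $V_z$ to a full curve of the same kind. The strips $H_z,H_{z'}$ are disjoint and cut each vertical line $\ell_u$ in disjoint intervals.}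
\label{fig:strips}
\end{figure}

\begin{lemma}\label{lem:markov}
For every $u$-curve $\zeta$ and every $z\in E$, the set $T_z(\zeta\cap V_z)$ is a $u$-curve. For $y\in V_z$,
\begin{equation}\label{eq:yk}
|y_k|_*\le2r4^{-k}+2r\varepsilon^{-1}e^{-2\alpha(n-k)}\qquad(0\le k\le n).
\end{equation}
\end{lemma}

\begin{proof}
Most points of $\zeta$ leave the boxes $Q_{z_k}(r_1)$ before time $n$. We first find one point whose orbit converges to the orbit of $z$, by pulling back the $s$-axis at time $n$; then we grow a curve around it. At the intermediate points $z_k$, $0<k<n$, the signs of $e^s,e^u$ are arbitrary.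

\emph{Step 1: stable curves.} We construct functions $\xi_k:[-3r,3r]\to\mathbb R$, $0\le k\le n$, with $\xi_k(0)=0$ and $\operatorname{Lip}(\xi_k)\le\frac14$, whose graphs $\mathcal W_k=\{u=\xi_k(s)\}\subset\mathcal N_{z_k}$ satisfy $G_{z_k}(\mathcal W_k)\subset\mathcal W_{k+1}$. Put $\xi_n=0$. Given $\xi_{k+1}$, write $G,\sigma,\rho$ for the objects at $z_k$. Fix $s$ with $0<|s|\le3r\le r_1$, and for $|u|\le|s|/4$ let $d'=G(s,u)$. Lemma~\ref{lem:cones} with $w=0$ gives $|d'_s|\le(\sigma+\eta)|s|\le3r$, so $\xi_{k+1}(d'_s)$ is defined and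
\[
|\xi_{k+1}(d'_s)|\le\tfrac14(\tfrac\rho8+\eta)|s|<(\tfrac\rho4-\eta)|s|.
\]
At $u=\pm|s|/4$ the numbers $d'_u$ have opposite signs and absolute value at least $(\frac\rho4-\eta)|s|$. So $d'_u-\xi_{k+1}(d'_s)$ changes sign, and some $u$ with $|u|\le|s|/4$ has $G(s,u)\in\mathcal W_{k+1}$. Differences of points of $\mathcal W_{k+1}$ lie in $C^s_{1/4}$, so by Lemma~\ref{lem:cones}(b) any two such points $(s,u)$, the point $(0,0)$ included, differ by a vector of $C^s_{1/16}$. Hence $u=\xi_k(s)$ is unique and $\operatorname{Lip}(\xi_k)\le\frac1{16}$.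

\emph{Step 2: the center.} Let $\zeta_0=\Theta_z(\zeta)$. By \eqref{eq:Tcones} its differences lie in $C^u_{1/4}$, so it is the graph of a Lipschitz function $s=\bar s_0(u)$ over an interval. By \eqref{eq:close} this interval contains $[-0.99r,0.99r]$ and $|\bar s_0|\le1.01r$. Since $|\xi_0(\bar s_0(u))|\le0.26r$, the function $u-\xi_0(\bar s_0(u))$ vanishes at some $u$ with $|u|\le0.26r$; this gives a point $c_0\in\zeta_0\cap\mathcal W_0$. Put $c_{k+1}=G_{z_k}(c_k)\in\mathcal W_{k+1}$. Lemma~\ref{lem:cones}(b) applied to $c_k$ and $0$ gives $|c_k|_*=|s(c_k)|\le2r4^{-k}$.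

\emph{Step 3: growth.} Since $\rho$ may be less than $1$, we prescribe the lengths backward from time $n$. Put $\ell_n=3r$ and $\ell_k=e^\alpha\ell_{k+1}/\rho(z_k)$. By \eqref{eq:rho}, $\ell_k\le3r\varepsilon^{-1}e^{-2\alpha(n-k)}$, and $\ell_0\le r/2$ by \eqref{eq:n}. Let $\omega_0$ be the part of $\zeta_0$ over $|u-u(c_0)|\le\ell_0$, which exists because $0.26+0.5<0.99$. Suppose $\omega_k\ni c_k$, $k<n$, is a graph over $|u-u(c_k)|\le\ell_k$ with differences in $C^u_{1/4}$. Then $\omega_k\subset Q_{z_k}(2r+3r/\varepsilon)\subset Q_{z_k}(r_1)$ by \eqref{eq:r}. By Lemma~\ref{lem:cones}(a), the differences of the arc $G_{z_k}(\omega_k)$ lie in $C^u_{1/16}$, the coordinate $u$ is injective, hence strictly monotone, along it, and its end points are at $u$-distance at least $e^{-\alpha}\rho(z_k)\ell_k=\ell_{k+1}$ from $c_{k+1}$, on opposite sides. Let $\omega_{k+1}$ be its part over $|u-u(c_{k+1})|\le\ell_{k+1}$.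

By \eqref{eq:n}, $|c_n|_*\le r/100$. So $\omega_n$ contains a graph $\omega'$ over $|u|\le2r$, with differences in $C^u_{1/16}$ and $|s|\le0.01r+2.01r/16\le0.2r$. It lies in $Q(3r)\subset\Theta_{z_n}(Q(4r))$. By \eqref{eq:close} and \eqref{eq:Tcones}, $\Theta_{z_n}^{-1}(\omega')$ is an arc with differences in $C^u_{1/8}$, with $|s|\le0.21r$, and with $u$-range containing $[-1.99r,1.99r]$. Its part $\zeta'$ over $|u|\le r$ is a $u$-curve. A point of $\zeta'$ comes from a point of $\zeta$ through points $y_k\in\omega_k$, so $\zeta'\subset T_z(\zeta\cap V_z)$. Conversely, \eqref{eq:Tcones} and Lemma~\ref{lem:cones}(a) carry differences of points of $\zeta\cap V_z$ from $C^u_{1/8}$ to $C^u_{1/4}$ (at time $0$), to $C^u_{1/16}$ (at times $1,\dots,n$), and to $C^u_{1/8}$ (under $\Theta_{z_n}^{-1}$). So $T_z(\zeta\cap V_z)\subset R$ has at most one point over each $u\in[-r,r]$, and it equals $\zeta'$.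

\emph{Step 4: the bound \eqref{eq:yk}.} Let $y\in V_z$, let $\zeta$ be the $u$-curve $\{s=s(y)\}$, and let $c_k$ be as in Step~2. Then $y_k-c_k\in C^u_{1/4}$ for all $k$ by Lemma~\ref{lem:cones}(a), and $|(y_n-c_n)_u|\le1.01r+0.01r\le2r$. By Lemma~\ref{lem:cones}(a) and \eqref{eq:rho}, $|y_k-c_k|_*=|(y_k-c_k)_u|\le2r\varepsilon^{-1}e^{-2\alpha(n-k)}$.
\end{proof}

\subsection*{Back to the flow} Each Poincar\'e map changes the flight time by $\tau_{z_k}(y_k)$. If these errors accumulated over $n$ steps, we could not compare the orbit of $\psi_o(y)$ with that of $z$ under $f$, and separation would be lost. The bound \eqref{eq:yk} is summable: $\sum_{k=0}^n|y_k|_*\le\Sigma_0r$, with $\Sigma_0$ independent of $n$.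

\begin{lemma}\label{lem:shadow}
For $z\in E$ and $y\in V_z$ there is a time $t_z(y)$ with
\[
\psi_o(T_z(y))=X^{t_z(y)}\psi_o(y),\qquad|t_z(y)-nN|\le C_*r,
\]
$d(f^k\psi_o(y),z_k)\le C_*r/L$ for $0\le k\le n$, and $X^t\psi_o(y)\in U$ for $0\le t\le t_z(y)$. If $z\ne z'$ in $E$, then $T_z(V_z)\cap T_{z'}(V_{z'})=\emptyset$.
\end{lemma}

\begin{proof}
By \eqref{eq:Theta} and Lemma~\ref{lem:G}, $\psi_{z_k}(y_k)=X^{kN+\Delta_k}\psi_o(y)$ with $\Delta_k=\vartheta_z(y)+\sum_{i<k}\tau_{z_i}(y_i)$, and $|\Delta_k|\le34r+2C_0\Sigma_0r$. Also $\psi_{z_n}(y_n)=X^{\vartheta_{z_n}(T_z(y))}\psi_o(T_z(y))$, so $t_z(y)=nN+\Delta_n-\vartheta_{z_n}(T_z(y))$ works, with $|t_z(y)-nN|\le68r+2C_0\Sigma_0r$. Next, $d(\psi_{z_k}(y_k),z_k)\le\|X\|\,|y_k|\le2\|X\|\Sigma_0r$ and $f^k\psi_o(y)=X^{-\Delta_k}\psi_{z_k}(y_k)$, so $d(f^k\psi_o(y),z_k)\le\|X\|(|\Delta_k|+2\Sigma_0r)\le C_*r/L$. A time $t\in[0,t_z(y)]$ is at most $nN+\frac14$, so $t=kN+t'$ with $0\le k\le n$, $0\le t'\le N$, and $d(X^t\psi_o(y),X^{t'}z_k)\le C_*r$. As $X^{t'}z_k\in\Lambda$,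 \eqref{eq:r} gives $X^t\psi_o(y)\in U$.

If $T_z(y)=T_{z'}(y')$, then $\psi_o(y')=X^t\psi_o(y)$ with $|t|\le2C_*r$. So $d(z_k,z'_k)\le2C_*r+2C_*r\|X\|<\varepsilon$ for $0\le k<n$, and $z=z'$ because $E$ is $(n,\varepsilon)$-separated.
\end{proof}

\section{The lower bound and the proof of the theorem}\label{sec:lower}

For a word $w=(z^1,\dots,z^k)$ in $E$ let $T_w=T_{z^1}\circ\dots\circ T_{z^k}$ on its natural domain $V_w\subset V_{z^k}$, which is compact, and let $H_w=T_w(V_w)$, $H_\emptyset=R$. The map $T_w$ is continuous and injective. For $|u|\le r$ let $\ell_u=\{(s,u):|s|\le r\}$, and let $I_w(u)\subset[-r,r]$ be the set of $s$-coordinates of $\ell_u\cap H_w$.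

\begin{lemma}\label{lem:intervals}
The sets $I_w(u)$ are compact intervals that satisfy {\rm(a), (b), (c)} of Lemma~\ref{lem:slices} with $a=e^{-n(\chi+4\alpha)}$.
\end{lemma}

\begin{proof}
(a) holds because $T_{wz}=T_w\circ T_z$, so $H_{wz}\subset H_w$. For (b), let $j$ be the first index at which $w$ and $w'$ differ. If $T_w(y)=T_{w'}(y')$, we cancel the injective maps of the common first $j-1$ letters and obtain a point of $T_z(V_z)\cap T_{z'}(V_{z'})$ with $z\ne z'$, against Lemma~\ref{lem:shadow}.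

For every $u$-curve $\zeta$ the set $T_w(\zeta\cap V_w)$ is a $u$-curve: this follows from Lemma~\ref{lem:markov} by induction, since $T_{zw}(\zeta\cap V_{zw})=T_z\big(T_w(\zeta\cap V_w)\cap V_z\big)$. Let $k=|w|\ge1$ and $\mathcal L=T_w^{-1}(\ell_u\cap H_w)$. Each line $\{s=s_0\}$, $|s_0|\le r$, is a $u$-curve; its image under $T_w$ is a $u$-curve, which meets $\ell_u$ exactly once. So $\mathcal L$ has exactly one point on each such line.

We now pull the cone $C^s_{1/8}$ back through one letter. Let $y,\tilde y\in V_z$ with $T_z(y)-T_z(\tilde y)\in C^s_{1/8}$. Then $y_n-\tilde y_n\in C^s_{1/4}$ by \eqref{eq:Tcones}, $y_i-\tilde y_i\in C^s_{1/16}$ for $i<n$ by Lemma~\ref{lem:cones}(b), and $y-\tilde y\in C^s_{1/8}$ by \eqref{eq:Tcones}. By \eqref{eq:Tratio} at both ends, Lemma~\ref{lem:cones}(b) and \eqref{eq:sigma},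
\[
a\,|(y-\tilde y)_s|\le|(T_z(y)-T_z(\tilde y))_s|\le4\cdot4^{-n}|(y-\tilde y)_s|.
\]
Differences of points of $\ell_u$ lie in $C^s_{1/8}$, so this applies to each letter of $w$ in turn. Hence $\mathcal L$ is the graph of a Lipschitz function of $s\in[-r,r]$, so it is compact and connected, and its image $\ell_u\cap H_w$ is a compact segment. The $s$-differences of points of $\mathcal L$ have maximum $2r$, so $2ra^k\le|I_w(u)|\le2r4^{-(n-1)k}$, and $n\ge2$ by \eqref{eq:n}.
\end{proof}

Let $\mathcal K_u$ and $\mathcal A$ be as in Lemma~\ref{lem:slices}. Nothing so far places these sets in $\Lambda$, and the forward orbits of their points are not controlled. Membership in $\Lambda$, however, is decided by the backward orbit alone, and this is why whole segments in the $u$-direction survive.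

\begin{lemma}\label{lem:inside}
$\Xi(\mathcal A)\subset\Lambda$.
\end{lemma}

\begin{proof}
Let $s\in\mathcal K_u$ and $x=\psi_o(s,u)$. For each $k$ we have $(s,u)=T_w(y)$ with $|w|=k$. Lemma~\ref{lem:shadow}, applied to each letter, gives $x=X^{t}\psi_o(y)$ with $t\ge k(nN-\frac14)$ and $X^{-t'}x\in U$ for $0\le t'\le t$. Since $k$ is arbitrary, $x\in\bigcap_{t>0}X^t(\overline U)=\Lambda$. By invariance, $\Xi(s,u,t)=X^tx\in\Lambda$ for $|t|\le t_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]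
Lemma~\ref{lem:zero} gives the unique zero $\gamma$, its variational formula and $\gamma\le h_{\mathrm{top}}/\lambda$; Proposition~\ref{prop:entropy} gives $\gamma\ge\lambda/\max|\varphi|$. Let $0<q<\gamma$ and carry out the construction of Section~\ref{sec:returns}. By \eqref{eq:n} and the choice of $\alpha$,
\[
q'=\frac{\log m}{\log(1/a)}\ge\frac{h-2\alpha}{\chi+4\alpha}>q .
\]
By Lemmas~\ref{lem:intervals} and \ref{lem:slices}, $\dim_H\mathcal A\ge2+q'$. Since $\Xi$ is bi-Lipschitz on $[-r,r]^2\times[-t_1,t_1]$, Lemma~\ref{lem:inside} gives $\dim_H\Lambda\ge2+q'>2+q$. Letting $q\to\gamma$ and using Proposition~\ref{prop:upper},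
\[
2+\gamma\le\dim_H\Lambda\le\underline{\dim}_B\Lambda\le\overline{\dim}_B\Lambda\le2+\gamma .
\]
Finally $\gamma\le1$ because $\dim_H\Lambda\le3$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Araujo}
Araujo, \emph{Three-Dimensional flows}, Conjecture 10.8,
\texttt{http://softbank.iust.ac.ir/MathBooks/a/\allowbreak Araujo\%20-\%20Three-Dimensional\%20flows.pdf}

\bibitem{Walters}
Walters, \emph{An Introduction to Ergodic Theory}, Ch.~9.

\end{thebibliography}
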